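\title{A Sperner bound for the fixed points of Boolean networks}

\begin{abstract}
We prove that a Boolean network on $n$ components whose signed interaction graph is simple and has no positive loop has at most $\binom{n}{\lfloor n/2\rfloor}$ fixed points. For every sign pattern we partition the cube into $\binom{n}{\lfloor n/2\rfloor}$ sets, each containing at most one fixed point; the construction generalizes symmetric chain decompositions. We also show that equality holds exactly for the switchings of the all-negative complete digraph, give an explicit smaller bound for all other loopless simple graphs, and extend the bound to families of networks and to arbitrary signed graphs.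
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n\ge1$ and $[n]=\{1,\dots,n\}$. A \emph{Boolean network} on $n$ components is a map $f=(f_1,\dots,f_n)\colon\{0,1\}^n\to\{0,1\}^n$, and a \emph{fixed point} of $f$ is an $x$ with $f(x)=x$. One thinks of $x_i$ as the state of component $i$ and of $f_i$ as its update rule; the fixed points are the states that no component changes. For $x\in\{0,1\}^n$, $j\in[n]$ and $b\in\{0,1\}$, let $x^{j\leftarrow b}$ be obtained from $x$ by setting the $j$-th coordinate to $b$. The \emph{signed interaction graph} of $f$ is the signed digraph on $[n]$ that has a positive arc $j\to i$ if $f_i(x^{j\leftarrow0})<f_i(x^{j\leftarrow1})$ for some $x$, and a negative arc $j\to i$ if $f_i(x^{j\leftarrow0})>f_i(x^{j\leftarrow1})$ for some $x$. It records which components influence which, and in which direction. A \emph{loop} is an arc from a vertex to itself. A signed digraph is \emph{simple} if for no ordered pair $(j,i)$ it has both a positive and a negative arc $j\to i$; thus the graph of $f$ is simple exactly when each $f_i$ is nondecreasing or nonincreasing in each single variable.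

For a signed digraph $D$ on $[n]$, let $\max(D)$ be the maximum number of fixed points of a network whose signed interaction graph is $D$. Every simple $D$ is the graph of some network: let $f_i(x)=1$ if and only if $x_j=1$ for all positive arcs $j\to i$ and $x_j=0$ for all negative arcs $j\to i$. If a non-simple $D$ is the graph of no network, we put $\max(D)=0$. Conjecture~3 of \cite{notes} states that
\[
\max(D)\le\binom{n}{\lfloor n/2\rfloor}\qquad\text{for every simple signed digraph $D$ on $[n]$ without loops.}
\]
We prove this conjecture.

\subsection*{Why this bound}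

The identity map has $2^n$ fixed points, and its graph is simple, with a positive loop at each vertex; so a nontrivial bound must restrict loops. If there are no loops, two points $x,y$ that differ only in coordinate $i$ are not both fixed, because $f_i(x)=f_i(y)$ while $x_i\ne y_i$. Pairing the points along one coordinate gives at most $2^{n-1}$ fixed points. This is all that the absence of loops gives: if $f_i(x)$ is the sum modulo $2$ of the $x_j$ with $j\ne i$, then $x$ is fixed if and only if it has an even number of ones. For $n\ge3$ the graph of this network is not simple, and $2^{n-1}>\binom{n}{\lfloor n/2\rfloor}$, because $\binom nh=\binom{n-1}{h-1}+\binom{n-1}{h}$ is a sum of only two of the $n\ge3$ positive terms that add up to $2^{n-1}$. So simplicity cannot be dropped. For $n\le2$ the two bounds coincide, and $n=3$ (three fixed points instead of four) is the first case in which simplicity matters.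

The binomial coefficient comes from the case in which all arcs are negative. Order $\{0,1\}^n$ coordinatewise. The \emph{weight} of $x$ is the number of coordinates equal to $1$, and the \emph{layer} $L_r$ is the set of points of weight $r$. A \emph{chain} is a set of pairwise comparable points and an \emph{antichain} is a set of pairwise incomparable points. Sperner's theorem \cite{sperner} says that an antichain has at most $\binom{n}{\lfloor n/2\rfloor}$ elements, with equality only for $L_{\lfloor n/2\rfloor}$ and $L_{\lceil n/2\rceil}$. If all arcs are negative, then $f$ reverses the order, so fixed points $x\le y$ satisfy $x=f(x)\ge f(y)=y$. The fixed points form an antichain, and the conjectured bound is Sperner's. It is attained. Let $K_n^-$ be the graph whose arcs are all $j\to i$ with $i\ne j$, all of them negative.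

\begin{example}[Threshold networks]\label{ex:threshold}
Let $n\ge2$ and $1\le r\le n-1$, and let $f^{(r)}_i(x)=1$ if and only if at most $r-1$ of the coordinates $x_j$, $j\ne i$, equal $1$. The function $f_i^{(r)}$ is nonincreasing and ignores $x_i$. It depends on each $x_j$ with $j\ne i$, since the remaining $n-2$ coordinates outside $\{i,j\}$ can contain exactly $r-1\in\{0,\dots,n-2\}$ ones. So the graph of $f^{(r)}$ is $K_n^-$. Let $x$ have weight $t$. A coordinate $x_i=1$ satisfies $f_i^{(r)}(x)=x_i$ if and only if $t-1\le r-1$, and a coordinate $x_i=0$ satisfies it if and only if $t\ge r$. Hence every point of weight $r$ is fixed; a point of weight $t>r$ has a coordinate $1$ that fails, and a point of weight $t<r$ has a coordinate $0$ that fails. The set of fixed points of $f^{(r)}$ is $L_r$. With $r=\lfloor n/2\rfloor$ we get $\max(K_n^-)=\binom{n}{\lfloor n/2\rfloor}$. This also holds for $n=1$, where $K_1^-$ has no arcs and $f$ is constant.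
\end{example}

The conjecture thus says that no sign pattern beats the all-negative one. The difficulty is that for a general simple graph there is no single order that $f$ reverses: each $f_i$ is monotone for its own order on the cube.

\subsection*{Results}

\begin{theorem}\label{thm:main}
If $D$ is a simple signed digraph on $[n]$ without positive loops, then $\max(D)\le\binom{n}{\lfloor n/2\rfloor}$.
\end{theorem}

This contains the conjecture, and allows negative loops. For integers $m,c\ge0$, let $F_m(c)$ be the sum of the $c$ largest terms of the family $\binom mh$, $h\in\mathbb Z$, where $\binom mh=0$ for $h\notin\{0,\dots,m\}$. Thus $F_m(0)=0$ and $F_m(1)=\binom{m}{\lfloor m/2\rfloor}$. Call $D$ a \emph{switching of $K_n^-$} if there is $w\in\{\pm1\}^n$ such that the arcs of $D$ are exactly all $j\to i$ with $i\ne j$ (no loops), the arc $j\to i$ having sign $-w_iw_j$.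

\begin{theorem}\label{thm:equality}
Let $D$ be a simple signed digraph on $[n]$ without positive loops.
\begin{itemize}
\item[(a)] $\max(D)=\binom{n}{\lfloor n/2\rfloor}$ if and only if $D$ is a switching of $K_n^-$.
\item[(b)] Let $D$ be loopless and not a switching of $K_n^-$. If $n\ge3$, then
\[
\max(D)\le2F_{n-3}(4)=\binom{n}{\lfloor n/2\rfloor}-\delta_n,\qquad\delta_n=b_1+b_2-b_3-b_4\ge1,
\]
where $b_1\ge b_2\ge b_3\ge b_4$ are the four largest terms of $\binom{n-3}{h}$, $h\in\mathbb Z$. If $n=2$, then $\max(D)\le1$. For $n=3$ and $n=4$ the bounds are $2$ and $4$, and both are attained.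
\end{itemize}
\end{theorem}

For $I\subseteq[n]$, let $D-I$ be obtained from $D$ by deleting the vertices of $I$.

\begin{theorem}\label{thm:extensions}
\begin{itemize}
\item[(a)] Let $D$ be a simple signed digraph on $[n]$ without positive loops. If $f^1,\dots,f^k$ have signed interaction graph $D$ and pairwise disjoint sets of fixed points, then these sets have total size at most $F_n(k)$. For every $1\le k\le n-1$ this is attained by some loopless $D$.
\item[(b)] Let $D$ be any signed digraph on $[n]$ and let $I\subseteq[n]$, $|I|=p$, be such that $D-I$ is simple without positive loops. Then $\max(D)\le2^p\binom{n-p}{\lfloor(n-p)/2\rfloor}$. This is attained for all $0\le p\le n$.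
\end{itemize}
\end{theorem}

Section~\ref{sec:conflict} turns the sign pattern into a relation, \emph{conflict}, that two fixed points cannot satisfy. An antichain meets each chain at most once, so Sperner's inequality follows from a partition of the cube into $\binom{n}{\lfloor n/2\rfloor}$ chains; in the same way it suffices to partition the cube into that many sets of pairwise conflicting points. Section~\ref{sec:stacks} finds a class of such sets for which the partition can be built one coordinate at a time, and Section~\ref{sec:count} counts the parts and proves Theorems~\ref{thm:main} and~\ref{thm:extensions}. Section~\ref{sec:gap} proves Theorem~\ref{thm:equality} by starting the same construction from a more economical partition of the $3$-cube.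

\section{One order for each vertex}\label{sec:conflict}

From now on we write $-1$ in place of $0$, so that configurations are points of $Q_n=\{-1,+1\}^n$; weights, layers and the networks $f^{(r)}$ keep their meaning. We let $Q_0$ be a single point, and we write points as strings of signs, such as ${+}{-}{+}$.

A \emph{sign matrix} is an $n\times n$ matrix $\tau$ with entries $\pm1$ and $\tau_{ii}=1$ for all $i$. It is \emph{compatible} with $D$ if, for all $i,j\in[n]$, the graph $D$ has no arc $j\to i$ of sign $\tau_{ij}$. So $\tau_{ij}$ is a forbidden sign. If $D$ is simple without positive loops, a compatible matrix exists: for $i\ne j$ simplicity leaves at least one sign unused, and for $i=j$ the sign $+1$ is unused. The entry $\tau_{ij}$, $i\neq j$, is forced when there is an arc $j\to i$, and free otherwise. The upper bounds of this paper use the two hypotheses on $D$ through the existence of $\tau$.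

Fix a sign matrix $\tau$. Row $i$ defines a partial order on $Q_n$: $x\ge_iy$ if $\tau_{ij}x_j\ge\tau_{ij}y_j$ for all $j$. It is the coordinatewise order with the coordinates $j$ having $\tau_{ij}=-1$ turned upside down. Write $x\succ_iy$ if $x\ge_iy$ and $x_i\ne y_i$. Since $\tau_{ii}=1$, this means
\begin{equation}\label{eq:succ}
x_i=+1,\qquad y_i=-1,\qquad\text{and}\qquad x_j=\tau_{ij}\ \text{ for every $j$ with } x_j\ne y_j .
\end{equation}
Two points $x,y$ are \emph{in conflict} if $x\succ_iy$ or $y\succ_ix$ for some $i$, and a set is \emph{conflict-free} if no two of its points are in conflict.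

\begin{lemma}\label{lem:conflict}
Let $f$ have signed interaction graph $D$ and let $\tau$ be compatible with $D$. Then $x\ge_iy$ implies $f_i(x)\le f_i(y)$, and the set of fixed points of $f$ is conflict-free.
\end{lemma}

\begin{proof}
Let $x\ge_iy$. Go from $y$ to $x$ by changing, one at a time, the coordinates in which they differ; each step changes a coordinate $j$ from $-\tau_{ij}$ to $\tau_{ij}$. Suppose that $f_i$ increases at such a step. If $\tau_{ij}=+1$, the coordinate rises and $D$ has a positive arc $j\to i$; if $\tau_{ij}=-1$, the coordinate drops and $D$ has a negative arc $j\to i$. In both cases the arc has the forbidden sign $\tau_{ij}$. Hence $f_i(x)\le f_i(y)$. If $x\succ_iy$ were fixed points, this would read $+1=x_i\le y_i=-1$.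
\end{proof}

The lemma contains both arguments of the introduction. Points that differ only in coordinate $i$ are in conflict for every $\tau$, by \eqref{eq:succ}. If $\tau=J$, the all-ones matrix, which is compatible with every graph having only negative arcs, then all orders $\ge_i$ are the coordinatewise order, and two distinct points are in conflict if and only if they are comparable.

\section{Stacks and the splitting step}\label{sec:stacks}

Fix a sign matrix $\tau$ of size $n$. For $i\le m\le n$ we use \eqref{eq:succ} to define $\succ_i$ on $Q_m$; only the upper left $m\times m$ block of $\tau$ is involved. For nonempty $A,B\subseteq Q_m$, write $A\succ_iB$ if $a\succ_ib$ for all $a\in A$ and $b\in B$.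

For $\tau=J$, a partition into chains is built by induction on the dimension. Given a chain $K\subseteq Q_m$ with least element $y$, the set $K\times\{\pm\}\subseteq Q_{m+1}$ is the union of the chains $(K\times\{+\})\cup\{(y,-)\}$ and $(K\setminus\{y\})\times\{-\}$. We want the same step for a general $\tau$ and a set $K$ of pairwise conflicting points. The second set causes no trouble. The question is which $y\in K$ can be \emph{lowered}, that is, for which $y$ the point $(y,-)$ is in conflict with all of $K\times\{+\}$. Let $a\succ_ib$ in $Q_m$ with $m<n$, and let $\alpha,\beta\in\{\pm\}$. By \eqref{eq:succ},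
\begin{equation}\label{eq:lift}
(a,\alpha)\succ_i(b,\beta)\iff\alpha=\beta\ \text{ or }\ \alpha=\tau_{i,m+1}.
\end{equation}
So the relation survives the lowering of exactly one of its two points: of $b$ if $\tau_{i,m+1}=+1$, and of $a$ if $\tau_{i,m+1}=-1$. We need one point $y$ that is the permitted one in all of its relations.

\begin{example}[Three coordinates by hand]\label{ex:star}
Let $n\ge3$ and $\tau_{12}=\tau_{13}=\tau_{23}=-1$, the other entries being arbitrary; the complete loopless graph with all arcs positive gives such a matrix. Up to dimension $3$, \eqref{eq:lift} always permits lowering the left point of a relation. In $Q_1$ we have ${+}\succ_1{-}$. Lowering $+$ splits $Q_2$ into $\{{+}{+},{+}{-},{-}{+}\}$ and $\{{-}{-}\}$, with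
\[
\{{+}{+},{+}{-}\}\succ_1\{{-}{+}\},\qquad{+}{+}\succ_2{+}{-}.
\]
The first relation asks for $y\in\{{+}{+},{+}{-}\}$, and the second then asks for $y={+}{+}$. Lowering ${+}{+}$ in the triple, and ${-}{-}$ in the singleton, splits $Q_3$ into
\[
T=\{{+}{+}{+},\,{+}{+}{-},\,{+}{-}{+},\,{-}{+}{+}\},\qquad\{{+}{-}{-},\,{-}{+}{-}\},\qquad\{{-}{-}{+},\,{-}{-}{-}\}.
\]
By \eqref{eq:lift}, and because points at distance one are related,
\begin{equation}\label{eq:star}
\{{+}{+}{+},{+}{+}{-},{+}{-}{+}\}\succ_1\{{-}{+}{+}\},\qquad\{{+}{+}{+},{+}{+}{-}\}\succ_2\{{+}{-}{+}\},\qquad{+}{+}{+}\succ_3{+}{+}{-},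
\end{equation}
and also ${+}{-}{-}\succ_1{-}{+}{-}$ and ${-}{-}{+}\succ_3{-}{-}{-}$. The three sets consist of pairwise conflicting points, so for $n=3$ there are at most $3=\binom31$ fixed points. The set $T$ is the point ${+}{+}{+}$ with its three neighbors. It is not a chain for any reversal of coordinates, since a four-point chain in $Q_3$ contains two points that differ in all three coordinates. Different pairs of $T$ need different orders.
\end{example}

The choice of $y$ succeeded because the relations were nested: one index cut the whole set in two, \eqref{eq:lift} selected a side, and we continued inside that side. Pairwise conflict alone does not suffice.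

\begin{example}\label{ex:cyclic}
Let $n=4$, $\tau_{12}=\tau_{23}=\tau_{31}=-1$, and let all other entries be $+1$. In $Q_3$ take $a={+}{-}{-}$, $b={-}{+}{-}$, $c={-}{-}{+}$. Then $a\succ_1b$, $b\succ_2c$ and $c\succ_3a$. The points $(a,-)={+}{-}{-}{-}$ and $(b,+)={-}{+}{-}{+}$ differ in coordinates $1,2,4$, and they are not in conflict: $(a,-)\succ_1(b,+)$ fails because $\tau_{14}=+1$, $(b,+)\succ_2(a,-)$ fails because $\tau_{21}=+1$, and $(b,+)\succ_4(a,-)$ fails because $\tau_{41}=+1$. So $a$ cannot be lowered. The cyclic shift of the coordinates $1,2,3$ preserves $\tau$ and permutes $a,b,c$ cyclically, so no point of $\{a,b,c\}$ can be lowered.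
\end{example}

We therefore make the nesting part of the definition.

\begin{definition}\label{def:stack}
\emph{Stacks} in $Q_m$ are defined recursively. Every singleton is a stack. A set $K$ with $|K|\ge2$ is a stack if it is the disjoint union of two stacks $A$ and $B$ with $A\succ_iB$ for some $i\in[m]$.
\end{definition}

The relations \eqref{eq:star}, read from right to left, show that $T$ is a stack.

\begin{lemma}\label{lem:basic}
Let $K\subseteq Q_m$ be a stack.
\begin{itemize}
\item[(i)] Every nonempty subset $K'$ of $K$ is a stack.
\item[(ii)] If $m<n$ and $\alpha\in\{\pm\}$, then $K\times\{\alpha\}$ is a stack in $Q_{m+1}$.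
\item[(iii)] Any two distinct points of $K$ are in conflict.
\end{itemize}
\end{lemma}

\begin{proof}
Induction on $|K|$; for a singleton there is nothing to prove. Let $K=A\sqcup B$ with stacks $A\succ_iB$. (i) By induction, each of $K'\cap A$ and $K'\cap B$ is empty or a stack. If one is empty, $K'$ is the other; if not, $K'\cap A\succ_iK'\cap B$. (ii) The sets $A\times\{\alpha\}$ and $B\times\{\alpha\}$ are stacks by induction, and $A\times\{\alpha\}\succ_iB\times\{\alpha\}$ by \eqref{eq:lift}. (iii) Two points in $A$, or two points in $B$, are in conflict by induction; if $a\in A$ and $b\in B$, then $a\succ_ib$.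
\end{proof}

\begin{lemma}[Lowering a point]\label{lem:lower}
Let $K\subseteq Q_m$ be a stack, $m<n$. There is $y\in K$ such that $(K\times\{+\})\cup\{(y,-)\}$ is a stack in $Q_{m+1}$.
\end{lemma}

\begin{proof}
Induction on $|K|$. If $K=\{y\}$, then $(y,+)\succ_{m+1}(y,-)$. Otherwise $K=A\sqcup B$ with stacks $A\succ_iB$, $i\le m$.

Suppose $\tau_{i,m+1}=+1$. By induction there is $y\in B$ such that $B'=(B\times\{+\})\cup\{(y,-)\}$ is a stack, and $A'=A\times\{+\}$ is a stack by Lemma~\ref{lem:basic}(ii). Every point of $A'$ has last coordinate $+1=\tau_{i,m+1}$, so $A'\succ_iB'$ by \eqref{eq:lift}, and $A'\sqcup B'$ is a stack.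

Suppose $\tau_{i,m+1}=-1$. By induction there is $y\in A$ such that $A'=(A\times\{+\})\cup\{(y,-)\}$ is a stack; put $B'=B\times\{+\}$. A point of $A'$ has last coordinate either $+1$, like all points of $B'$, or $-1=\tau_{i,m+1}$. Again $A'\succ_iB'$ by \eqref{eq:lift}.
\end{proof}

\paragraph{The splitting step.} Let $K\subseteq Q_m$ be a stack of size $c$, with $m<n$, and let $y$ be as in Lemma~\ref{lem:lower}. Then $K\times\{\pm\}$ is the disjoint union of the stack $(K\times\{+\})\cup\{(y,-)\}$, of size $c+1$, and the set $(K\setminus\{y\})\times\{-\}$, of size $c-1$. The latter is a stack if $c\ge2$, by Lemma~\ref{lem:basic}(i),(ii); if $c=1$ it is empty, and we discard it. Applied to every part, the step turns a partition of a set $X\subseteq Q_m$ into stacks into a partition of $X\times\{\pm\}$ into stacks.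

\begin{remark}\label{rem:chains}
For $\tau=J$, stacks are exactly the chains. A stack is a chain by Lemma~\ref{lem:basic}(iii). Conversely, if $x^1<\dots<x^c$ and $i$ is a coordinate in which $x^{c-1}$ and $x^c$ differ, then $\{x^c\}\succ_i\{x^1,\dots,x^{c-1}\}$, and induction applies. The proof of Lemma~\ref{lem:lower} always descends into the lower part $B$, so it lowers the least element. If $K\subseteq Q_m$ has one point of each weight $r,r+1,\dots,m-r$, the two new chains have weights $r,\dots,m+1-r$ and $r+1,\dots,m-r$, again consecutive and symmetric about half the dimension. So for $\tau=J$ the splitting step, started from $Q_0$, produces a symmetric chain decomposition.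
\end{remark}

\section{Counting the stacks}\label{sec:count}

The sizes $c+1$ and $c-1$ in the splitting step do not depend on $\tau$, so the number of stacks obeys a recursion that does not depend on $\tau$ either. We show that the numbers $F_m(c)$ solve it.

We have $\binom mh=\binom m{m-h}$, and $\binom m{h+1}/\binom mh=(m-h)/(h+1)$ for $0\le h\le m$. Hence $\binom mh$ depends only on $|2h-m|$, is strictly decreasing in $|2h-m|$ for $0\le h\le m$, and vanishes beyond; in particular the maximum is attained at most twice. The interval $(-c,c]$ contains $2c$ consecutive integers, of which $c$ have the parity of $m$; they have absolute value at most $c$, while integers outside the interval have absolute value at least $c$. Therefore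
\begin{equation}\label{eq:F}
F_m(c)=\sum_{h:\ -c<2h-m\le c}\binom mh ,
\end{equation}
which is the number of points of $Q_m$ whose coordinate sum lies in $(-c,c]$.

\begin{lemma}\label{lem:rec}
We have $F_0(c)=1$ for $c\ge1$, $F_m(0)=0$ for $m\ge0$, and
\begin{equation}\label{eq:rec}
F_m(c)=F_{m-1}(c+1)+F_{m-1}(c-1)\qquad(m,c\ge1).
\end{equation}
These relations determine $F$.
\end{lemma}

\begin{proof}
The boundary values follow from the definition, and induction on $m$ gives the last claim. For \eqref{eq:rec}, delete the first coordinate of a point of $Q_m$ with sum in $(-c,c]$. The remaining sum lies in $U=(-c-1,c-1]$ if the deleted coordinate is $+1$, and in $V=(-c+1,c+1]$ if it is $-1$. So $F_m(c)=N(U)+N(V)$, where $N$ counts the points of $Q_{m-1}$ with sum in a given set. Since $-c+1\le c-1$, we have $U\cup V=(-c-1,c+1]$ and $U\cap V=(-c+1,c-1]$, and $N(U)+N(V)=N(U\cup V)+N(U\cap V)=F_{m-1}(c+1)+F_{m-1}(c-1)$.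
\end{proof}

\begin{proposition}\label{prop:partition}
Let $\tau$ be a sign matrix of size $n$.
\begin{itemize}
\item[(i)] If $K\subseteq Q_{l}$ is a stack of size $c$ and $l+m\le n$, then $m$ splitting steps partition $K\times Q_m$ into exactly $F_m(c)$ stacks.
\item[(ii)] $Q_n$ has a partition $\mathcal P$ into stacks with $\sum_{K\in\mathcal P}\min(k,|K|)=F_n(k)$ for all $k\ge0$. In particular $|\mathcal P|=\binom{n}{\lfloor n/2\rfloor}$.
\end{itemize}
\end{proposition}

\begin{proof}
(i) Induction on $m$. For $m=0$ there is $1=F_0(c)$ stack. For $m\ge1$ the first step gives a stack of size $c+1$ and, if $c\ge2$, a stack of size $c-1$. The remaining $m-1$ steps give $F_{m-1}(c+1)+F_{m-1}(c-1)=F_m(c)$ stacks, also for $c=1$ because $F_{m-1}(0)=0$.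

(ii) Start from the singleton $Q_0$, let $\mathcal P_m$ be the partition of $Q_m$ after $m$ steps, and put $P_m(k)=\sum_{K\in\mathcal P_m}\min(k,|K|)$. Then $P_0(k)=1$ for $k\ge1$ and $P_m(0)=0$. For $c,k\ge1$ we have $\min(k,c+1)=\min(k-1,c)+1$ and $\min(k,c-1)=\min(k+1,c)-1$. A stack of size $c$ in $\mathcal P_{m-1}$ thus contributes
\[
\min(k,c+1)+\min(k,c-1)=\min(k-1,c)+\min(k+1,c)
\]
to $P_m(k)$; a discarded empty set contributes $\min(k,0)=0$, as it should. Summing, $P_m(k)=P_{m-1}(k+1)+P_{m-1}(k-1)$ for $m,k\ge1$. By Lemma~\ref{lem:rec}, $P_m(k)=F_m(k)$. For $k=1$ and $m=n$ the sum counts the parts of $\mathcal P=\mathcal P_n$.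
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $f$ have graph $D$, let $\tau$ be compatible with $D$, and let $\mathcal P$ be as in Proposition~\ref{prop:partition}(ii). By Lemmas~\ref{lem:conflict} and~\ref{lem:basic}(iii), each of the $\binom{n}{\lfloor n/2\rfloor}$ parts contains at most one fixed point of $f$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:extensions}]
(a) Let $S_1,\dots,S_k$ be the sets of fixed points. All networks have the graph $D$, so one matrix $\tau$ and one partition $\mathcal P$ serve for all of them. Each $K\in\mathcal P$ meets each $S_l$ in at most one point, so $|K\cap\bigcup_lS_l|\le\min(k,|K|)$. Summing over $\mathcal P$ gives $\sum_l|S_l|=|\bigcup_lS_l|\le F_n(k)$, where the equality uses disjointness. Now let $1\le k\le n-1$ and $D=K_n^-$. The $k$ integers $h$ with $-k<2h-n\le k$ satisfy $2h>n-k\ge1$ and $2h\le n+k\le2n-1$, so $1\le h\le n-1$. By Example~\ref{ex:threshold} the $k$ networks $f^{(h)}$ have graph $K_n^-$ and their sets of fixed points are the layers $L_h$, which are disjoint and have total size $F_n(k)$ by \eqref{eq:F}.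

(b) For $p=n$ the bound is $2^n$, the number of all points. Let $p<n$ and let $f$ have graph $D$. For each of the $2^p$ assignments $a$ of signs to the coordinates in $I$, let $f^a$ be the network on $[n]\setminus I$ given by $f^a_i(z)=f_i(z,a)$. If $z$ witnesses an arc $j\to i$ of $f^a$, then $(z,a)$ witnesses an arc of the same sign in $D$. So the graph of $f^a$ is a subgraph of $D-I$, hence simple without positive loops. A fixed point $(z,a)$ of $f$ gives the fixed point $z$ of $f^a$, and for given $a$ it is determined by $z$. Theorem~\ref{thm:main}, applied to each $f^a$, gives the bound. For attainment, let $D$ be the disjoint union of $K_{n-p}^-$ and a set $I$ of $p$ vertices carrying only positive loops. Take $f_i(x)=x_i$ for $i\in I$, and on the other vertices, if any, a network with graph $K^-_{n-p}$ and $\binom{n-p}{\lfloor(n-p)/2\rfloor}$ fixed points (Example~\ref{ex:threshold}). The coordinates in $I$ of a fixed point are free, so the count is multiplied by $2^p$.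
\end{proof}

\section{The gap and the case of equality}\label{sec:gap}

\subsection*{Switching}

Exchanging the names of the two states of some components changes the signs of arcs but not the number of fixed points. For $w\in\{\pm1\}^n$ let $w\circ x$ be the coordinatewise product, let $D^w$ be obtained from $D$ by multiplying the sign of each arc $j\to i$ by $w_iw_j$, and let $\tau^w_{ij}=w_iw_j\tau_{ij}$. Loops and diagonal entries are unchanged, each of these operations is an involution, and the switchings of $K_n^-$ are the graphs $(K_n^-)^w$.

\begin{lemma}\label{lem:switch}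
Let $w\in\{\pm1\}^n$.
\begin{itemize}
\item[(i)] $\max(D^w)=\max(D)$.
\item[(ii)] Let $x\succ_iy$ with respect to $\tau$. With respect to $\tau^w$, we have $w\circ x\succ_iw\circ y$ if $w_i=+1$, and $w\circ y\succ_iw\circ x$ if $w_i=-1$. Hence $x\mapsto w\circ x$ maps conflict-free sets for $\tau$ to conflict-free sets for $\tau^w$, and stacks for $\tau$ to stacks for $\tau^w$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $f$ have graph $D$ and put $g(x)=w\circ f(w\circ x)$. Then $x$ is fixed by $g$ if and only if $w\circ x$ is fixed by $f$. With $z=w\circ x$,
\[
g_i(x^{j\leftarrow+})-g_i(x^{j\leftarrow-})=w_i\bigl(f_i(z^{j\leftarrow w_j})-f_i(z^{j\leftarrow-w_j})\bigr)=w_iw_j\bigl(f_i(z^{j\leftarrow+})-f_i(z^{j\leftarrow-})\bigr),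
\]
so $g$ has graph $D^w$. This gives $\max(D^w)\ge\max(D)$, and switching back gives equality.

(ii) Let $j$ be a coordinate with $x_j\ne y_j$; the index $i$ is one of these. Then $x_j=\tau_{ij}=-y_j$. If $w_i=+1$, then $w_jx_j=w_j\tau_{ij}=\tau^w_{ij}$. If $w_i=-1$, then $w_jy_j=-w_j\tau_{ij}=\tau^w_{ij}$. This is \eqref{eq:succ} for the claimed pair. So conflicts are preserved, in both directions because switching is an involution, and a relation $A\succ_iB$ becomes $w\circ A\succ_iw\circ B$ or $w\circ B\succ_iw\circ A$; induction on the size gives the claim on stacks.
\end{proof}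

Call $\tau$ \emph{rank one} if $\tau_{ij}=w_iw_j$ for some $w\in\{\pm1\}^n$ and all $i,j$, that is, if $\tau=J^w$. These are the matrices for which conflict is comparability after a reversal of coordinates, and there Sperner's bound is sharp. We show that every other matrix loses something, and that the loss is already visible on three coordinates.

\begin{lemma}\label{lem:triple}
Let $n\ge3$. If $\tau$ is not rank one, there are distinct $i,j,k$ with $\tau_{ij}\tau_{ik}\tau_{jk}=-1$.
\end{lemma}

\begin{proof}
Suppose not; then $\tau_{jk}=\tau_{ij}\tau_{ik}$ for all distinct $i,j,k$. Given $j\ne k$, pick a third index $i$; the right side is symmetric in $j,k$, so $\tau_{jk}=\tau_{kj}$. Put $w_j=\tau_{1j}$, so $w_1=1$. Then $\tau_{1j}=\tau_{j1}=w_1w_j$, and $\tau_{jk}=\tau_{1j}\tau_{1k}=w_jw_k$ for distinct $j,k\ne1$, and $\tau_{jj}=1=w_j^2$. So $\tau$ is rank one.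
\end{proof}

\subsection*{Two stacks that cover the $3$-cube}

Three splitting steps cut $Q_3$ into stacks of sizes $4,2,2$. In Example~\ref{ex:star} the two pairs together form the antipode $-T$ of $T$, and this set is itself a stack. Merging them is the source of the gap.

\begin{proposition}\label{prop:gap}
Let $\tau$ be a sign matrix of size $n$ that is not rank one, and let $S\subseteq Q_n$ be conflict-free. If $n=2$, then $|S|\le1$. If $n\ge3$, then $|S|\le2F_{n-3}(4)=\binom{n}{\lfloor n/2\rfloor}-\delta_n$, where $\delta_n\ge1$ is as in Theorem~\ref{thm:equality}(b).
\end{proposition}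

\begin{proof}
Let $n=2$. If $\tau_{12}=\tau_{21}$, then $\tau=J^w$ with $w=(1,\tau_{12})$; so $\tau_{12}\ne\tau_{21}$. Points that differ in one coordinate are in conflict. Points that differ in both have the form $x,-x$. By \eqref{eq:succ}, they are related by $\succ_1$ if $x_1x_2=\tau_{12}$ and by $\succ_2$ if $x_1x_2=\tau_{21}$, and one of the two holds. So any two distinct points are in conflict.

Let $n\ge3$. Permuting the coordinates of $Q_n$, and the rows and columns of $\tau$ accordingly, preserves conflicts, so by Lemma~\ref{lem:triple} we may assume $\tau_{12}\tau_{13}\tau_{23}=-1$. This product is invariant under switching, since each of $w_1,w_2,w_3$ enters it twice. Switch by $w$ with $w_2=-\tau_{12}$, $w_3=-\tau_{13}$ and $w_j=1$ otherwise, replacing $S$ by $w\circ S$ (Lemma~\ref{lem:switch}(ii)). Now $\tau_{12}=\tau_{13}=-1$, hence $\tau_{23}=-1$. This is the situation of Example~\ref{ex:star}, so $T\subseteq Q_3$ is a stack by \eqref{eq:star}. Switching by $(-1,-1,-1)$ fixes the $3\times 3$ block of $\tau$, so $-T$ is a stack as well, by Lemma~\ref{lem:switch}(ii). The sets $T$ and $-T$ consist of the points of weight at least $2$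 and at most $1$; they partition $Q_3$ and have size $4$. By Proposition~\ref{prop:partition}(i), $n-3$ splitting steps partition $Q_n$ into $2F_{n-3}(4)$ stacks, and $S$ meets each at most once by Lemma~\ref{lem:basic}(iii).

Three applications of \eqref{eq:rec}, with $F_m(0)=0$, give
\[
\binom{n}{\lfloor n/2\rfloor}=F_n(1)=F_{n-1}(2)=F_{n-2}(3)+F_{n-2}(1)=F_{n-3}(4)+2F_{n-3}(2),
\]
which mirrors the sizes $4,2,2$. Hence
\[
\binom{n}{\lfloor n/2\rfloor}-2F_{n-3}(4)=2F_{n-3}(2)-F_{n-3}(4)=2(b_1+b_2)-(b_1+b_2+b_3+b_4)=\delta_n .
\]
Finally $\delta_n=(b_1-b_3)+(b_2-b_4)\ge1$, because the maximum of $\binom{n-3}{h}$ is attained at most twice, so that $b_1>b_3$.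
\end{proof}

To return to graphs we use the freedom in the choice of $\tau$: a single missing arc allows us to avoid rank one.

\begin{lemma}\label{lem:complete}
Let $n\ge2$ and let $D$ be simple without positive loops. If every sign matrix compatible with $D$ is rank one, then there is $w\in\{\pm1\}^n$ such that $D$ consists of $(K_n^-)^w$ and, possibly, some negative loops.
\end{lemma}

\begin{proof}
Let $\tau=J^w$ be compatible with $D$. Suppose that $D$ has no arc $j\to i$ for some $i\ne j$. Changing the sign of the single entry $\tau_{ij}$ gives another compatible matrix, which is not symmetric because $\tau$ is. Rank one matrices are symmetric, so this contradicts the hypothesis. Thus every arc $j\to i$ with $i\ne j$ is present, and its sign is not $\tau_{ij}$, so it is $-\tau_{ij}=-w_iw_j$.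
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equality}(b)]
Since $D$ is loopless and not a switching of $K_n^-$, Lemma~\ref{lem:complete} gives a compatible $\tau$ that is not rank one. Lemma~\ref{lem:conflict} and Proposition~\ref{prop:gap} give the bounds for $n=2$ and $n\ge3$. We have $F_0(4)=1$ and $F_1(4)=2$, so the bounds for $n=3,4$ are $2$ and $4$. For $n=3$, the network $f(x)=(x_2,x_1,+1)$ has the fixed points ${+}{+}{+}$ and ${-}{-}{+}$, and its graph is a positive $2$-cycle with an isolated vertex. For $n=4$, the network $f(x)=(x_2,x_1,x_4,x_3)$ has the four fixed points with $x_1=x_2$ and $x_3=x_4$, and its graph consists of two disjoint positive $2$-cycles. Both graphs are simple and loopless, and neither is complete, so neither is a switching of $K_n^-$.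
\end{proof}

\subsection*{Excluding negative loops}

A sign matrix does not see negative loops, so conflicts alone cannot distinguish $K_n^-$ from $K_n^-$ with negative loops added. Here we use the equality case of Sperner's theorem: it determines the set of fixed points, and monotonicity then determines the network.

\begin{proof}[Proof of Theorem~\ref{thm:equality}(a)]
If $D=(K_n^-)^w$, then $\max(D)=\max(K_n^-)=\binom{n}{\lfloor n/2\rfloor}$ by Lemma~\ref{lem:switch}(i) and Example~\ref{ex:threshold}.

Conversely, let $\max(D)=\binom{n}{\lfloor n/2\rfloor}$. For $n=1$, a negative loop forces $f_1(x)=-x_1$, which has no fixed point; so $D$ has no arc and $D=K_1^-$. Let $n\ge2$. If some compatible matrix were not rank one, Lemma~\ref{lem:conflict} and Proposition~\ref{prop:gap} would give $\max(D)\le1<\binom21$ for $n=2$, and $\max(D)\le\binom{n}{\lfloor n/2\rfloor}-1$ for $n\ge3$. So Lemma~\ref{lem:complete} applies. Replacing $D$ by $D^w$, which changes neither $\max(D)$ nor the loops, we may assume that $D$ is $K_n^-$ with possibly some negative loops, and we must show that there are none.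

All arcs of $D$ are negative, so $J$ is compatible with $D$. Let $f$ have graph $D$ and $\binom{n}{\lfloor n/2\rfloor}$ fixed points. By Lemma~\ref{lem:conflict}, each $f_i$ is nonincreasing for the coordinatewise order and the fixed points form an antichain. By the equality case of Sperner's theorem \cite{sperner}, they form a layer $L_r$ with $r\in\{\lfloor n/2\rfloor,\lceil n/2\rceil\}$, and $1\le r\le n-1$ since $n\ge2$. Let $i\in[n]$, $y\in Q_n$, and $Y=\{j\ne i:y_j=+1\}$.

If $|Y|\le r-1$, enlarge $Y$ to a set $Y'\subseteq[n]\setminus\{i\}$ of size $r-1$, and let $x$ be the point whose coordinates $+1$ are those in $Y'\cup\{i\}$. Then $x\in L_r$ and $y\le x$, so $f_i(y)\ge f_i(x)=x_i=+1$.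

If $|Y|\ge r$, choose $Y'\subseteq Y$ of size $r$, and let $x$ be the point whose coordinates $+1$ are those in $Y'$. Then $x\in L_r$ and $y\ge x$, so $f_i(y)\le f_i(x)=x_i=-1$.

Thus $f_i(y)=+1$ if and only if $|Y|\le r-1$, that is, $f=f^{(r)}$. By Example~\ref{ex:threshold} its graph $D$ is $K_n^-$, which has no loops.
\end{proof}

\begin{thebibliography}{9}

\bibitem{notes}
\emph{Introduction to Finite Dynamical Systems},
\texttt{https://www.i3s.unice.fr/\textasciitilde{}richard/M2RIF20192020/conjectures2019-2020.pdf}.

\bibitem{sperner}
E.~Sperner, \emph{Math. Z.} 27 (1928).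

\end{thebibliography}
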